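\title{Partition-free families of maximum $p$-biased measure}

\begin{abstract}
A family of subsets of $[n]$ is partition-free if no pairwise disjoint members of it have union $[n]$. We determine the partition-free family of largest $p$-biased measure when $\frac1{k+1}<p<\frac1k$, $n=\ell k(k+1)+2k+1$ and $\ell$ is large, which proves a conjecture on this problem. The maximizer is unique, a linear stability estimate holds, and the threshold for $\ell$ is uniform on compact subintervals of $(\frac1{k+1},\frac1k)$. The proof combines linear inequalities between the densities of the family in the layers of the cube; two of them, for the layers near $n/(k+1)$ and near $n/k$, go beyond the union bound. We also show that the threshold grows at least like the inverse square of the distance from $p$ to an endpoint of the interval, except at $p=\frac12$, where it stays bounded.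
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$ and $0<p<1$. The \emph{$p$-biased measure} on the subsets of $[n]$ is
\[
w_p(F)=p^{|F|}(1-p)^{n-|F|},\qquad w_p(\mathcal F)=\sum_{F\in\mathcal F}w_p(F)\quad(\mathcal F\subseteq 2^{[n]}).
\]
Thus $w_p(\mathcal F)$ is the probability that a random set, containing each element of $[n]$ independently with probability $p$, belongs to $\mathcal F$. A family $\mathcal F\subseteq2^{[n]}$ is \emph{partition-free} if there are no pairwise disjoint members $F_1,\dots,F_r\in\mathcal F$, for any $r$, with $F_1\cup\dots\cup F_r=[n]$. The case $r=1$ says that $[n]\notin\mathcal F$; the empty set can always be added. Let $m(n,p)$ be the maximum of $w_p(\mathcal F)$ over all partition-free $\mathcal F\subseteq2^{[n]}$.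

Two known facts show how strongly $m(n,p)$ depends on $p$. First, $m(n,\frac1k)=1-\frac1k$ for every integer $k\ge2$. Indeed, the family $\{F:1\notin F\}$ is partition-free, so $m(n,p)\ge1-p$ for all $p$. Conversely, color the elements of $[n]$ independently and uniformly with $k$ colors: each color class has law $w_{1/k}$, and at most $k-1$ of the $k$ classes lie in a partition-free family $\mathcal F$, so $k\,w_{1/k}(\mathcal F)\le k-1$. Second, $m(n,p)\to1$ as $n\to\infty$ for every other fixed $p$. Indeed, if $\frac1{k+1}<p<\frac1k$, the family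
\[
\mathcal F_k(n)=\Big\{F\subseteq[n]:\ \frac n{k+1}<|F|<\frac nk\Big\}
\]
is partition-free, because $k$ or fewer members have total size less than $n$ and $k+1$ or more have total size greater than $n$; its measure tends to $1$ by the law of large numbers.

For $p$ strictly between $\frac1{k+1}$ and $\frac1k$ the question is therefore the exact optimum. Almost all of the measure sits on $\mathcal F_k(n)$, so the natural guess is to keep this family and add whatever can be added. We consider the values of $n$ with $n\equiv-1\pmod{k+1}$ and $n\equiv1\pmod k$. Throughout, $k\ge2$ and $\ell\ge1$ are integers and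
\[
n=\ell k(k+1)+2k+1,\qquad a=\ell k+2,\qquad b=\ell(k+1)+2,
\]
so that
\begin{equation}\label{eq:n}
n=(k+1)a-1=kb+1,\qquad \frac1{k+1}<\frac an<\frac bn<\frac1k .
\end{equation}
By \eqref{eq:n}, $a$ is the least integer above $\frac n{k+1}$ and $b$ is the greatest integer below $\frac nk$, so $\mathcal F_k(n)$ consists of the sets with sizes in $[a,b]$. (Intervals of sizes are intervals of integers.) Put
\[
S=\bigcup_{i=0}^k\,[ia,ib],\qquad T=\bigcup_{i=0}^k\,[ib+1,(i+1)a-1].
\]
The $i$th interval of $T$ has $(i+1)a-1-ib=\ell(k-i)+1\ge1$ elements, so the intervals of $S$ and $T$ alternate and partition $\{0,\dots,n\}$; the first interval of $S$ is $\{0\}$ and the last interval of $T$ is $\{n\}$. Define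
\[
\widetilde{\mathcal F}=\widetilde{\mathcal F}_k(n)=\{F\subseteq[n]:|F|\in S\}.
\]
For $k=2$ and $n=6\ell+5$ the nonempty members have sizes $2\ell+2,\dots,3\ell+2$ and $4\ell+4,\dots,6\ell+4$. For $k=3$, $\ell=1$ we have $n=19$, $S=\{0\}\cup[5,6]\cup[10,12]\cup[15,18]$ and $T=[1,4]\cup[7,9]\cup[13,14]\cup\{19\}$.

\begin{lemma}\label{lem:family}
\begin{enumerate}
\item[(a)] Positive integers in $S$ cannot add up to $n$; hence $\widetilde{\mathcal F}$ is partition-free.
\item[(b)] $s\in T$ if and only if $n-s\in S$; hence $|\widetilde{\mathcal F}|=2^{n-1}$.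
\item[(c)] Let $s\in[ib+1,(i+1)a-1]$ with $0\le i\le k-1$, and let $m=k-i$. Then $ma\le n-s\le mb$, and $n-s$ is a sum of $m$ integers, each equal to $\lfloor\frac{n-s}m\rfloor$ or $\lceil\frac{n-s}m\rceil$ and each in $[a,b]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $s_j\in[i_ja,i_jb]$ have sum $n$, and let $I=\sum_ji_j$. Then $Ia\le n\le Ib$. Since $n=kb+1$, the second inequality forces $I\ge k+1$; since $n=(k+1)a-1$, the first forces $I\le k$.

(b), (c) By \eqref{eq:n}, $n-((i+1)a-1)=(k-i)a$ and $n-(ib+1)=(k-i)b$, so $s\mapsto n-s$ maps the $i$th interval of $T$ onto $[(k-i)a,(k-i)b]$. This gives (b), since then exactly one of $F$ and $[n]\setminus F$ lies in $\widetilde{\mathcal F}$. It also gives $a\le\frac{n-s}m\le b$ in (c), and $a,b$ are integers.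
\end{proof}

We call the $m\le k$ integers in (c) the \emph{completing parts} of $s\in T\setminus\{n\}$. By (c), the complement of a set with size in $T\setminus\{n\}$ is a disjoint union of members of $\mathcal F_k(n)$. Therefore
\begin{equation}\label{eq:maximal}
\mathcal F\ \text{partition-free and}\ \mathcal F\supseteq\mathcal F_k(n)\quad\Longrightarrow\quad\mathcal F\subseteq\widetilde{\mathcal F},
\end{equation}
and $\widetilde{\mathcal F}$ is exactly the family that the guess above produces. Conjecture~3.1 of \cite{pf} states that for every fixed $p$ with $\frac1{k+1}<p<\frac1k$ there is a threshold $\ell(p)$ such that $m(n,p)=w_p(\widetilde{\mathcal F}_k(n))$ for all $\ell>\ell(p)$. We prove it in the following form.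

\begin{theorem}\label{thm:main}
Let $k\ge2$ and $\delta_0>0$. There are $\ell_0=\ell_0(k,\delta_0)$ and $c=c(k,\delta_0)>0$ such that for all $\ell>\ell_0$, all $p\in[\frac1{k+1}+\delta_0,\frac1k-\delta_0]$ and every partition-free $\mathcal F\subseteq2^{[n]}$,
\[
w_p(\widetilde{\mathcal F})-w_p(\mathcal F)\ \ge\ c\,w_p(\widetilde{\mathcal F}\setminus\mathcal F).
\]
Consequently $m(n,p)=w_p(\widetilde{\mathcal F}_k(n))$, and $\widetilde{\mathcal F}_k(n)$ is the unique maximizer. Moreover
\[
w_p(\mathcal F\triangle\widetilde{\mathcal F})\le\tfrac2c\,\big(w_p(\widetilde{\mathcal F})-w_p(\mathcal F)\big).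
\]
\end{theorem}

The conjecture follows by taking $\delta_0=\min\{p-\frac1{k+1},\frac1k-p\}$. Two further results describe the threshold near the endpoints of the interval. At $p=\frac12$ it stays bounded; at all other endpoints it tends to infinity.

\begin{theorem}\label{thm:half}
Let $k=2$ and $\delta_0>0$. There is $\ell_0(\delta_0)$ such that $m(n,p)=w_p(\widetilde{\mathcal F}_2(n))$ for all $\ell>\ell_0(\delta_0)$ and all $p\in[\frac13+\delta_0,\frac12]$, and $\widetilde{\mathcal F}_2(n)$ is the unique maximizer if $p<\frac12$.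
\end{theorem}

\begin{proposition}\label{prop:ends}
For each $k\ge2$ there are $c_k>0$ and $L_k$ with the following property. Let $p\in(\frac1{k+1},\frac1k)$, and let $\delta=p-\frac1{k+1}$ or, when $k\ge3$, $\delta=\frac1k-p$. If $L_k\le\ell\le c_k\delta^{-2}$, then $w_p(\widetilde{\mathcal F}_k(n))<m(n,p)$. So any valid threshold $\ell(p)$ tends to infinity, at least like $\delta^{-2}$, at these endpoints.
\end{proposition}

What has to be excluded in Theorem~\ref{thm:main} is a trade at the edges of the window $[a,b]$: the layers $a-1$ and $b+1$ carry a measure comparable to that of the layers $a$ and $b$, and one could hope to gain many sets just outside the window by giving up few sets just inside. Section~\ref{sec:plan} turns the problem into a search for linear inequalities between layer densities and shows the new inequality in the smallest case. The inequalities for the two edges are proved in Sections~\ref{sec:a} and~\ref{sec:b}, the binomial estimates for the far layers in Section~\ref{sec:W},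 and the three results in Sections~\ref{sec:main}--\ref{sec:ends}.

\section{Layer densities and the union bound}\label{sec:plan}

From now on $\mathcal F\subseteq2^{[n]}$ is partition-free. For $0\le s\le n$ let $f_s$ be the fraction of the $s$-subsets of $[n]$ that are \emph{not} in $\mathcal F$, and let $W_s=\binom nsp^s(1-p)^{n-s}$ be the measure of the $s$th layer. Then
\[
1-w_p(\mathcal F)=\sum_sf_sW_s,\qquad 1-w_p(\widetilde{\mathcal F})=\sum_{s\in T}W_s,\qquad w_p(\widetilde{\mathcal F}\setminus\mathcal F)=\sum_{s\in S}f_sW_s .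
\]
Our aim is to add up linear inequalities in the $f_s$, valid for every partition-free family, with nonnegative multipliers, so as to obtain
\begin{equation}\label{eq:cert}
\sum_s\lambda_sf_s\ge\sum_{s\in T}W_s,\qquad\text{where}\quad \lambda_s=W_s\ \ (s\in T),\qquad\lambda_s\le(1-c)W_s\ \ (s\in S).
\end{equation}
This gives the main inequality of Theorem~\ref{thm:main}:
\begin{equation}\label{eq:certuse}
w_p(\widetilde{\mathcal F})-w_p(\mathcal F)=\sum_sf_sW_s-\sum_{s\in T}W_s\ \ge\ \sum_sf_s(W_s-\lambda_s)\ \ge\ c\sum_{s\in S}f_sW_s .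
\end{equation}
We call $\lambda_u$ the \emph{load} on a size $u\in S$. For $\mathcal F=\widetilde{\mathcal F}$ the vector $(f_s)$ is the indicator of $T$ and \eqref{eq:cert} is an equality, so every inequality that enters the sum must be an equality for $\widetilde{\mathcal F}$; we call such an inequality \emph{tight}.

The simplest valid inequalities come from the union bound. If $s_1+\dots+s_m=n$ with all $s_i\ge1$, take a uniformly random partition of $[n]$ into parts of sizes $s_1,\dots,s_m$. Each part is a uniform random set of its size and some part is not in $\mathcal F$, so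
\begin{equation}\label{eq:U}
f_{s_1}+\dots+f_{s_m}\ge1 .
\end{equation}
In particular $f_n=1$. The inequality \eqref{eq:U} is tight when exactly one $s_i$ lies in $T$, for instance for $s\in T$ together with its completing parts. With multiplier $W_s$ it puts a load of at most $kW_s$ on a completing part, and this is affordable when $s$ is far from the window, since then $W_s$ is very small.

It is not affordable at the edges. The completing parts of $a-1$ are $k$ copies of $a$, since $n-(a-1)=ka$, and $W_{a-1}/W_a=\frac{a(1-p)}{ka\,p}$; the load on $a$ would be $kW_{a-1}=\frac{1-p}pW_a>W_a$. The completing parts of $b+1$ are $k-1$ copies of $b$, and $(k-1)W_{b+1}/W_b\to(k-1)^2\frac p{1-p}>\frac{(k-1)^2}k$ as $\ell\to\infty$, which exceeds $1$ for $k\ge3$. The next example shows that no other choice of partitions helps.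

\begin{example}\label{ex:U}
Let $k=2$, so $n=3a-1$, and let $\theta=\frac p{1-p}<1$. For $0<\eta\le\frac12$ put $f_{a-1}=1-\eta$, $f_a=\eta/2$, $f_{2a}=\eta$, and let $f_s$ be the indicator of $T$ otherwise. This vector satisfies every inequality \eqref{eq:U}. Indeed, some part lies in $T$ by Lemma~\ref{lem:family}(a). Two parts in $T$ contribute at least $2(1-\eta)\ge1$; a part in $T$ other than $a-1$ contributes $1$; and if $a-1$ is the only part in $T$, the other parts lie in $S$ and add up to $2a$, so they are $a,a$ or $2a$ and contribute $\eta$. Now $W_a=2\theta W_{a-1}$ and $W_{2a}=W_{n-(a-1)}=\theta^{a+1}W_{a-1}$, so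
\[
\sum_sf_sW_s-\sum_{s\in T}W_s=\eta\,W_{a-1}\,(-1+\theta+\theta^{a+1}),
\]
which is negative for fixed $p$ and large $a$. So the inequalities \eqref{eq:U} alone do not imply the theorem.
\end{example}

The vector of Example~\ref{ex:U} does not come from a family, because it violates
\begin{equation}\label{eq:small}
f_{a-1}+f_a+f_{a+1}\ge1\qquad(n=3a-1).
\end{equation}
To prove \eqref{eq:small}, look at many partitions at once. Take disjoint $(a-1)$-sets $B_1,B_2,B_3$, let $x,y$ be the two remaining elements, write $Bx$ for $B\cup\{x\}$, and put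
\[
\nu_i=\mathbf 1[B_i\notin\mathcal F]+\tfrac12\big(\mathbf 1[B_ix\notin\mathcal F]+\mathbf 1[B_iy\notin\mathcal F]\big)+\mathbf 1[B_ixy\notin\mathcal F].
\]
We claim that $\nu_1+\nu_2+\nu_3\ge3$. If no $B_i$ is in $\mathcal F$, the first terms give $3$. If all three are in $\mathcal F$, no $B_ixy$ is, and the last terms give $3$. Otherwise let $B_1\in\mathcal F$ and $B_3\notin\mathcal F$. The partitions $B_1,B_2x,B_3y$ and $B_1,B_2y,B_3x$ give $\frac12$ each, $B_3$ gives $1$, and one of $B_2$, $B_3xy$ is not in $\mathcal F$ and gives $1$. For uniformly random $B_1,B_2,B_3$ each $\nu_i$ has expectation $f_{a-1}+f_a+f_{a+1}$, and \eqref{eq:small} follows.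

The inequality \eqref{eq:small} is tight, and it spreads the load: with multiplier $W_{a-1}$ it puts $W_{a-1}=\frac{1-p}{2p}W_a$ on each of $a$ and $a+1$, and this is less than $W_a$ exactly when $p>\frac13$. The layers $a-2,a-3,\dots$ also have comparable measure, and their loads must not accumulate. We therefore look for inequalities that treat the $t$ layers $a-t,\dots,a-1$ simultaneously, still with coefficient $1$ on each layer of the window.

\section{The inequality at the lower edge}\label{sec:a}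

In general we fix $k+1$ disjoint base sets of size $a-t$ and distribute the remaining elements among them. For a finite set $R$ with $|R|=N$ and $\mathcal G\subseteq2^R$ let
\[
\mu(\mathcal G)=\sum_{Z\in\mathcal G}\binom N{|Z|}^{-1},
\]
the sum of the densities of $\mathcal G$ in the $N+1$ layers of $2^R$. Thus $\mu$ is additive, invariant under $Z\mapsto R\setminus Z$, and $\mu(2^R)=N+1$. Let
\[
\mathcal G_1\sqcup\mathcal G_2=\{Z_1\cup Z_2:\ Z_i\in\mathcal G_i,\ Z_1\cap Z_2=\emptyset\};
\]
this operation is associative.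

\begin{lemma}\label{lem:sum}
For all $\mathcal G_1,\mathcal G_2\subseteq2^R$, $\ \mu(\mathcal G_1\sqcup\mathcal G_2)\ge\mu(\mathcal G_1)+\mu(\mathcal G_2)-(N+1)$.
\end{lemma}

If $\mathcal G_i=\{Z:|Z|\in A_i\}$, the lemma says $|(A_1+A_2)\cap[0,N]|\ge|A_1|+|A_2|-(N+1)$. This holds because, with $m=\min A_1$, we have $|A_1|\le N+1-m$ and the translate $m+A_2$ has at most $m$ elements above $N$. The induction below imitates the translation: it removes one element at a time from the members of $\mathcal G_1$ until the empty set appears.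

\begin{proof}
If $\emptyset\in\mathcal G_1$, then $\mathcal G_1\sqcup\mathcal G_2\supseteq\mathcal G_2$, and the claim follows from $\mu(\mathcal G_1)\le N+1$. So let $\emptyset\notin\mathcal G_1$. We use induction on $N$. For $N=0$ the family $\mathcal G_1$ is empty and the right side is at most $0$. Let $N\ge1$. For $e\in R$ and $\mathcal G\subseteq2^R$ define families on $R\setminus\{e\}$ by
\[
\mathcal G^{+e}=\{Z\setminus\{e\}:e\in Z\in\mathcal G\},\qquad\mathcal G^{-e}=\{Z\in\mathcal G:e\notin Z\},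
\]
and let $\mu_e$ be the measure $\mu$ for the ground set $R\setminus\{e\}$. A member $Z$ of size $z\ge1$ contributes $\binom{N-1}{z-1}^{-1}$ to $\mu_e(\mathcal G^{+e})$ for $z$ choices of $e$, and $\frac zN\binom{N-1}{z-1}^{-1}=\binom Nz^{-1}$. A member of size $z\le N-1$ contributes $\binom{N-1}z^{-1}$ to $\mu_e(\mathcal G^{-e})$ for $N-z$ choices of $e$, and $\frac{N-z}N\binom{N-1}z^{-1}=\binom Nz^{-1}$. Hence
\[
\frac1N\sum_e\mu_e(\mathcal G^{+e})=\mu(\mathcal G)-\mathbf 1[\emptyset\in\mathcal G],\qquad\frac1N\sum_e\mu_e(\mathcal G^{-e})=\mu(\mathcal G)-\mathbf 1[R\in\mathcal G].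
\]
If $e\in Z_1\in\mathcal G_1$, $e\notin Z_2\in\mathcal G_2$ and $Z_1\setminus\{e\}$ is disjoint from $Z_2$, then $Z_1$ is disjoint from $Z_2$; so $(\mathcal G_1\sqcup\mathcal G_2)^{+e}\supseteq\mathcal G_1^{+e}\sqcup\mathcal G_2^{-e}$. By induction,
\[
\mu(\mathcal G_1\sqcup\mathcal G_2)\ge\frac1N\sum_e\big(\mu_e(\mathcal G_1^{+e})+\mu_e(\mathcal G_2^{-e})-N\big)\ge\mu(\mathcal G_1)+\big(\mu(\mathcal G_2)-1\big)-N.\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:pool}
Let $r\ge2$ and $\mathcal G_1,\dots,\mathcal G_r\subseteq2^R$. If there are no pairwise disjoint, possibly empty, sets $Z_i\in\mathcal G_i$ with $Z_1\cup\dots\cup Z_r=R$, then $\sum_i\mu(\mathcal G_i)\le(r-1)(N+1)$.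
\end{corollary}

\begin{proof}
Let $\mathcal H=\mathcal G_1\sqcup\dots\sqcup\mathcal G_{r-1}$. By $r-2$ applications of Lemma~\ref{lem:sum}, $\mu(\mathcal H)\ge\sum_{i<r}\mu(\mathcal G_i)-(r-2)(N+1)$. If $Z\in\mathcal H$, then $R\setminus Z\notin\mathcal G_r$, so $\mu(\mathcal H)+\mu(\mathcal G_r)\le N+1$.
\end{proof}

Equality holds if $N=rt-1$ and every $\mathcal G_i$ consists of the sets of size at least $t$; this is the configuration that $\widetilde{\mathcal F}$ produces in the next proof.

\begin{lemma}\label{lem:a}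
For $1\le t\le a-1$, $\ \displaystyle\sum_{s=a-t}^{a+kt-1}f_s\ge t$.
\end{lemma}

\begin{proof}
Let $N=(k+1)t-1$. Then $n=(k+1)a-1=(k+1)(a-t)+N$. Choose uniformly random disjoint sets $B_1,\dots,B_{k+1}$ of size $a-t\ge1$, let $R$ be the set of the remaining $N$ elements, and let $\mathcal G_i=\{Z\subseteq R:B_i\cup Z\in\mathcal F\}$. Disjoint sets $Z_i\in\mathcal G_i$ with union $R$ would give the partition of $[n]$ into the members $B_i\cup Z_i$ of $\mathcal F$. So Corollary~\ref{cor:pool} gives $\sum_i\mu(\mathcal G_i)\le k(N+1)$. If $Z$ is a uniform $z$-subset of $R$, then $B_i\cup Z$ is a uniform $(a-t+z)$-subset of $[n]$, so $\mathbb E\,\mu(\mathcal G_i)=\sum_{z=0}^N(1-f_{a-t+z})$. Hence $(k+1)\big(N+1-\sum_{z=0}^Nf_{a-t+z}\big)\le k(N+1)$, that is, $\sum_{z=0}^Nf_{a-t+z}\ge\frac{N+1}{k+1}=t$. Finally $a-t+N=a+kt-1$.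
\end{proof}

The lemma uses only $n=(k+1)a-1$. It is tight whenever $a+kt-1\le b$, and for $k=2$, $t=1$ it is \eqref{eq:small}.

\section{The inequality at the upper edge}\label{sec:b}

At the upper edge the relevant partitions have $k$ parts of size about $b$, and $n=kb+1$. The argument of Section~\ref{sec:a} still applies but loses too much. With $k$ base sets of size $b-d$ there remain $kd+1$ elements, and Corollary~\ref{cor:pool} gives $\sum_{s=b-d}^{b+(k-1)d+1}f_s\ge d+\frac2k$. For $\widetilde{\mathcal F}$, and $d$ small compared with $\ell$, the left side is $(k-1)d+1$, so the inequality is tight only for $k=2$. We prove instead an inequality with coefficient $1+\varepsilon$ on the layers of the window. It is tight, and the factor $1+\varepsilon$ is absorbed by the slack in \eqref{eq:cert}.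

\begin{lemma}\label{lem:b}
Let $k\ge2$, $t\ge1$, $\varepsilon>0$. If $n\ge n_0(k,t,\varepsilon)$, then
\[
\sum_{s=b+1}^{b+t}f_s+(1+\varepsilon)\sum_{s=b+1-(k-1)t}^{b}f_s\ \ge\ t.
\]
\end{lemma}

The idea is visible for $k=3$, $t=1$, where $n=3b+1$ and the claim is $f_{b+1}+(1+\varepsilon)(f_b+f_{b-1})\ge1$. Take a random chain $C^0\supset C^1\supset C^2$ of sets of sizes $b+1,b,b-1$, let $M$ be the number of its sets not in $\mathcal F$, and let $V$ be its largest set in $\mathcal F$, if there is one. Let $\psi_0,\psi_1,\psi_2$ be the fractions of the subsets of $[n]\setminus V$ of sizes $b+1,b,b-1$ that are not in $\mathcal F$. No two members of $\mathcal F$ partition $[n]\setminus V$. If $V=C^0$, then $|[n]\setminus V|=2b$, so $\psi_0+\psi_2\ge1$ and $2\psi_1\ge1$. If $V=C^1$, then $M\ge1$ and $\psi_0+\psi_1\ge1$. If $V=C^2$, then $M\ge2$ and $2\psi_0\ge1$. In each case $M+2(\psi_0+\psi_1+\psi_2)\ge3$. The expectation of $M$ is $f_{b+1}+f_b+f_{b-1}$. If $V$ were a uniform random set of a fixed size,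 the expectation of $\psi_0+\psi_1+\psi_2$ would be the same, and the claim would follow with $\varepsilon=0$. But $V$ is chosen by looking at $\mathcal F$, and this bias has to be bounded.

An additive error $o(1)$ would be useless, because $\mathcal F$ may be extremely close to $\widetilde{\mathcal F}$; the error has to be small relative to $\xi=(1-f_{b+1})+f_b+f_{b-1}$, which measures how far $\mathcal F$ is from $\widetilde{\mathcal F}$ on these layers. Two facts give this. The set $V$ differs from $C^1$ with probability at most $\xi$, and changing a random set by one point changes the $\psi_z$ by $O(\sqrt{\xi/n})$ in $L^2$. By the Cauchy--Schwarz inequality the bias is $O(\xi/\sqrt n)$.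

The second fact is the following lemma. For a real function $h$ on the $s$-subsets of $[n]$ and a set $V$ with $|V|\le n-s$, let $\bar h(V)$ be the average of $h(Q)$ over the $s$-subsets $Q$ of $[n]\setminus V$, and let $\|h\|^2$ be the average of $h(Q)^2$ over all $s$-sets $Q$. No pointwise bound is possible: for $h(Q)=\mathbf 1[1\in Q]$, adding the element $1$ to $V$ changes $\bar h(V)$ from $\frac s{n-|V|}$ to $0$.

\begin{lemma}\label{lem:mart}
Let $v+s<n$, let $V$ be a uniform $v$-subset of $[n]$ and let $x$ be uniform in $[n]\setminus V$. Then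
\[
\mathbb E\big(\bar h(V\cup\{x\})-\bar h(V)\big)^2\le\frac{\|h\|^2}{n-v-s}.
\]
\end{lemma}

\begin{proof}
If $|A|<n-s$, choosing a uniform $y\notin A$ and then a uniform $s$-subset of $[n]\setminus(A\cup\{y\})$ yields a uniform $s$-subset of $[n]\setminus A$, so
\begin{equation}\label{eq:avg}
\bar h(A)=\frac1{n-|A|}\sum_{y\notin A}\bar h(A\cup\{y\}).
\end{equation}
Let $L=n-v-s\ge1$, let $x_1,\dots,x_L$ be a uniform sequence of distinct elements of $[n]\setminus V$, and let $V_l=V\cup\{x_1,\dots,x_l\}$. By \eqref{eq:avg}, $\bar h(V_0),\dots,\bar h(V_L)$ is a martingale, and $\bar h(V_L)=h(Q)$ for the uniform $s$-set $Q=[n]\setminus V_L$. The differences $\Delta_l=\bar h(V_{l+1})-\bar h(V_l)$ of a martingale are orthogonal in $L^2$ to each other and to the initial value, so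
\[
\sum_{l=0}^{L-1}\mathbb E\Delta_l^2=\mathbb E\,h(Q)^2-\mathbb E\,\bar h(V_0)^2\le\|h\|^2 .
\]
We have to bound $\mathbb E\Delta_0^2$, so it suffices to show $\mathbb E\Delta_l^2\le\mathbb E\Delta_{l+1}^2$ for $0\le l\le L-2$; then $L\,\mathbb E\Delta_0^2\le\|h\|^2$.

Let $m=n-|V_l|=L+s-l\ge s+2$ and $y=x_{l+2}$. Condition on $V,x_1,\dots,x_l$ and $y$. Then $x_{l+1}$ is uniform on the $m-1$ elements outside $V_l\cup\{y\}$. By \eqref{eq:avg} for $A=V_l\cup\{y\}$, the conditional expectation of $\bar h(V_{l+2})$ is $\bar h(V_l\cup\{y\})$. By \eqref{eq:avg} for $A=V_l$, that of $\bar h(V_{l+1})$ is $\frac1{m-1}\big(m\,\bar h(V_l)-\bar h(V_l\cup\{y\})\big)$. Subtracting,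
\[
\mathbb E[\Delta_{l+1}\mid V,x_1,\dots,x_l,y]=\frac m{m-1}\big(\bar h(V_l\cup\{y\})-\bar h(V_l)\big).
\]
The pair $(V_l,y)$ has the same law as $(V_l,x_{l+1})$, so the last bracket has the law of $\Delta_l$. Conditional expectation does not increase the second moment, and therefore $\mathbb E\Delta_{l+1}^2\ge(\frac m{m-1})^2\,\mathbb E\Delta_l^2\ge\mathbb E\Delta_l^2$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:b}]
For $k=2$ we have $n=2b+1$. If $t\le b$, then \eqref{eq:U} gives $f_{b+j}+f_{b+1-j}\ge1$ for $1\le j\le t$, and we add these inequalities.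

Let $k\ge3$, $\gamma=b+t$ and $N=kt-1>t$. Then $n=k\gamma-N$, and we assume $\gamma>N$. The sizes in the lemma are $\gamma-z$ with $0\le z\le N$, and $\gamma-z>b$ exactly when $z<t$. Put
\[
\alpha=\sum_{z=0}^{t-1}(1-f_{\gamma-z}),\qquad\beta=\sum_{z=t}^Nf_{\gamma-z}.
\]
We must show $\alpha\le(1+\varepsilon)\beta$.

\emph{Step 1: random chains.} Choose uniformly random disjoint $\gamma$-sets $C_1^0,\dots,C_{k-2}^0$; this is possible since $n-(k-2)\gamma=2\gamma-N>0$. Inside each, choose independently a uniformly random chain $C_i^0\supset C_i^1\supset\dots\supset C_i^N$ with $|C_i^z|=\gamma-z\ge1$. Each $C_i^z$ is a uniform set of its size. Let $M_i$ be the number of $z\in[0,N]$ with $C_i^z\notin\mathcal F$. Let $\tau_i$ be the least $z$ with $C_i^z\in\mathcal F$, and $\tau_i=N$ if there is none, in which case $M_i=N+1$. For $\mathbf j=(j_1,\dots,j_{k-2})\in[0,N]^{k-2}$ let $V^{\mathbf j}=\bigcup_iC_i^{j_i}$. Let $V=V^\tau$ and $Y=[n]\setminus V$, so $|Y|\ge2\gamma-N>\gamma$. Let $\psi_z$ be the fraction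 of the $(\gamma-z)$-subsets of $Y$ that are not in $\mathcal F$, and let $\Psi=\sum_{z=0}^N\psi_z$.

\emph{Step 2: for every outcome,}
\begin{equation}\label{eq:det}
\sum_iM_i+2\Psi\ge N+1 .
\end{equation}
This holds if some $M_i$ equals $N+1$. Otherwise $C_i^{\tau_i}\in\mathcal F$ and $M_i\ge\tau_i$ for all $i$. Let $|\tau|=\sum_i\tau_i$. If $|\tau|\ge N+1$, we are done. If not, put $N'=N-|\tau|\ge0$; then $|Y|=n-(k-2)\gamma+|\tau|=2\gamma-N'$. For $0\le z\le N'$, complementation in $Y$ is a bijection from the $(\gamma-z)$-subsets to the $(\gamma-(N'-z))$-subsets of $Y$. A subset $Q$ and $Y\setminus Q$ are not both in $\mathcal F$, since together with the $C_i^{\tau_i}$ they partition $[n]$. So $\psi_z+\psi_{N'-z}\ge1$. Summing over $0\le z\le N'$ gives $2\Psi\ge N'+1=N+1-|\tau|$, which proves \eqref{eq:det}.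

\emph{Step 3: centering.} We have $\mathbb EM_i=\sum_{z=0}^Nf_{\gamma-z}=t-\alpha+\beta$. To make Lemma~\ref{lem:mart} give a bound in terms of $\alpha+\beta$, we subtract from $\mathbf 1[Q\notin\mathcal F]$ the value that the corresponding indicator takes for $\widetilde{\mathcal F}$. For $(\gamma-z)$-sets $Q$ put $h_z(Q)=\mathbf 1[Q\notin\mathcal F]-\mathbf 1[z<t]$, and let $H=\sum_{z=0}^N\bar h_z$. Then $\Psi=t+H(V)$. For $z<t$, $h_z=-\mathbf 1[Q\in\mathcal F]$ has mean $-(1-f_{\gamma-z})$ and $\|h_z\|^2=1-f_{\gamma-z}$; for $z\ge t$, the mean and $\|h_z\|^2$ both equal $f_{\gamma-z}$. So $\sum_z\|h_z\|^2=\alpha+\beta$. Let $\mathbf t=(t,\dots,t)$. The set $V^{\mathbf t}$ is uniform among the sets of its size, so $\mathbb E\,\bar h_z(V^{\mathbf t})$ is the mean of $h_z$ and $\mathbb EH(V^{\mathbf t})=\beta-\alpha$.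

\emph{Step 4: the bias.} Let $\mathcal E$ be the event $\tau\ne\mathbf t$. If $\tau_i<t$, then $C_i^z\in\mathcal F$ for some $z<t$; if $\tau_i>t$, then $C_i^t\notin\mathcal F$. Hence $\Pr(\mathcal E)\le(k-2)(\alpha+\beta)$. To remove the dependence of $\tau$ on $\mathcal F$ we sum over all its possible values. With $\|\cdot\|_2$ the $L^2$ norm of a random variable, the Cauchy--Schwarz inequality gives
\[
\mathbb E\big[H(V)-H(V^{\mathbf t})\big]\le\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{\mathbf j}|H(V^{\mathbf j})-H(V^{\mathbf t})|\Big]\le\sqrt{\Pr(\mathcal E)}\,\sum_{\mathbf j}\|H(V^{\mathbf j})-H(V^{\mathbf t})\|_2 .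
\]
Fix $\mathbf j$, and let $\mathbf 0=(0,\dots,0)$. Add the elements of $V^{\mathbf 0}\setminus V^{\mathbf j}$ to $V^{\mathbf j}$ one at a time in uniformly random order; there are $j_1+\dots+j_{k-2}\le(k-2)N$ steps. The law of a consecutive pair $(A,A\cup\{x\})$ is invariant under the permutations of $[n]$, which act transitively on such pairs with $|A|$ given, so the pair is distributed as in Lemma~\ref{lem:mart}. Here $|A|\le(k-2)\gamma-1$ and $s=\gamma-z\le\gamma$, so $n-|A|-s\ge\gamma-N+1$, and each step changes $\bar h_z$ by at most $\|h_z\|/\sqrt{\gamma-N}$ in $L^2$. Passing from $V^{\mathbf j}$ to $V^{\mathbf 0}$ and from $V^{\mathbf 0}$ to $V^{\mathbf t}$,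
\[
\|H(V^{\mathbf j})-H(V^{\mathbf t})\|_2\le\frac{2(k-2)N}{\sqrt{\gamma-N}}\sum_{z=0}^N\|h_z\|\le\frac{2(k-2)N\sqrt{(N+1)(\alpha+\beta)}}{\sqrt{\gamma-N}} .
\]
There are $(N+1)^{k-2}$ indices $\mathbf j$. Therefore
\[
\mathbb EH(V)\le\beta-\alpha+\frac{K(\alpha+\beta)}{\sqrt{\gamma-N}},\qquad K=2(k-2)^{3/2}N(N+1)^{k-3/2},
\]
and $K$ depends only on $k$ and $t$.

\emph{Step 5: conclusion.} Taking expectations in \eqref{eq:det},
\[
kt=N+1\le(k-2)(t-\alpha+\beta)+2(t-\alpha+\beta)+\frac{2K(\alpha+\beta)}{\sqrt{\gamma-N}},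
\]
that is, $\alpha-\beta\le\zeta(\alpha+\beta)$ with $\zeta=\frac{2K}{k\sqrt{\gamma-N}}$. Since $\gamma-N=b+1-(k-1)t\to\infty$ with $n$, for large $n$ we have $\zeta<1$ and $\alpha\le\frac{1+\zeta}{1-\zeta}\,\beta\le(1+\varepsilon)\beta$.
\end{proof}

\section{Comparing binomial weights}\label{sec:W}

Let
\[
\rho=\frac{1-p}{kp},\qquad\sigma=\frac{(k-1)p}{1-p}.
\]
Then $\rho<1$ if and only if $p>\frac1{k+1}$, and $\sigma<1$ if and only if $p<\frac1k$. From $W_j/W_{j-1}=\frac{(n-j+1)p}{j(1-p)}$ $(1\le j\le n)$ we read off three facts.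
\begin{itemize}
\item[(W1)] $W_j\ge W_{j-1}$ if and only if $j\le(n+1)p$. So $W_u\ge W_a$ if $a\le u\le(n+1)p$, and $W_u\ge W_b$ if $(n+1)p\le u\le b$.
\item[(W2)] For $1\le j\le a$, $\ \frac{W_{j-1}}{W_j}\le\frac{a(1-p)}{(n-a+1)p}=\rho$, as $n-a+1=ka$. So $W_s\le\rho^{a-s}W_a$ for $s\le a$.
\item[(W3)] For $b\le j<n$, $\ \frac{W_{j+1}}{W_j}\le\frac{(n-b)p}{(b+1)(1-p)}\le\sigma$, as $n-b=(k-1)b+1\le(k-1)(b+1)$. So $W_s\le\sigma^{s-b}W_b$ for $s\ge b$.
\end{itemize}

We need to compare $W_s$, for $s\in T$, with $W_u$ for a completing part $u$ of $s$. The geometric decay in (W2) compares $W_s$ with $W_a$, which is enough if $u$ lies between $a$ and the mode. But $u$ may lie on the other side of the mode (the completing parts of $s=1$ equal $b$), and nothing in (W1)--(W3) bounds $W_u$ below in terms of $W_a$ there. In that case we compare exponential rates. Let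
\[
D(x\|p)=x\ln\frac xp+(1-x)\ln\frac{1-x}{1-p}\qquad(0\le x\le1,\ \ 0\ln0=0)
\]
be the relative entropy. Then
\begin{equation}\label{eq:KL}
\frac1{n+1}\,e^{-nD(s/n\|p)}\le W_s\le e^{-nD(s/n\|p)} .
\end{equation}
Indeed, $W_s=e^{-nD(s/n\|p)}\Pr(\operatorname{Bin}(n,\frac sn)=s)$. By (W1) with $\frac sn$ in place of $p$, the value $s$ is a mode of $\operatorname{Bin}(n,\frac sn)$ for $0<s<n$, and it is the only value for $s\in\{0,n\}$; so the last probability lies in $[\frac1{n+1},1]$.

\begin{itemize}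
\item[(D1)] For an integer $j\ge2$ and $0\le x\le\frac1{j-1}$, $\ D(1-(j-1)x\,\|\,\frac1j)\ge D(x\|\frac1j)$. To see this, put $y=1-(j-1)x$ and $\phi(v)=v\ln(jv)$. Then $D(y\|\frac1j)=\phi(y)+(j-1)\phi(x)$ and $D(x\|\frac1j)=\phi(x)+(j-1)\phi(\frac{1-x}{j-1})$. The difference $\phi(y)+(j-2)\phi(x)-(j-1)\phi(\frac{1-x}{j-1})$ is nonnegative by Jensen's inequality for the convex function $\phi$ at the $j-1$ points $y,x,\dots,x$, whose mean is $\frac{1-x}{j-1}$.
\item[(D2)] $\partial_qD(x\|q)=\frac{q-x}{q(1-q)}$, so $\partial_q[D(y\|q)-D(x\|q)]=\frac{x-y}{q(1-q)}$, and $\frac1{q(1-q)}\ge4$.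
\item[(D3)] $\partial_xD(x\|p)=\ln\frac{x(1-p)}{(1-x)p}$, which is positive for $x>p$. For $x,p\in[\frac1{k+1},\frac1k]$ both $\frac x{1-x}$ and $\frac p{1-p}$ lie in $[\frac1k,\frac1{k-1}]$, so $|\partial_xD(x\|p)|\le\ln\frac k{k-1}\le\ln2$. Hence, if $u$ is an integer, $|u-x_0n|\le1$ and $\frac un,x_0,p\in[\frac1{k+1},\frac1k]$, then \eqref{eq:KL} gives $W_u\ge\frac1{2(n+1)}e^{-nD(x_0\|p)}$.
\end{itemize}
Fact (D1) compares the rates at an endpoint $p=\frac1j$, without any margin; (D2) shows that a margin opens up as $p$ moves into the interval.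

\begin{lemma}\label{lem:far}
Let $\delta_0>0$, $n\ge4/\delta_0$ and $\omega=2(n+1)e^{-2k\delta_0^2n}$. Let $s\in T\setminus\{n\}$ and let $u$ be a completing part of $s$.
\begin{enumerate}
\item[(i)] Let $s<a$ and $\frac1{k+1}+\delta_0\le p\le\frac1k$. Then either $u\le\frac n2(p+\frac1{k+1})+1$ and $W_s\le\rho^{a-s}W_u$, or $W_s\le\omega W_u$.
\item[(ii)] Let $s>b$ and $\frac1{k+1}\le p\le\frac1k-\delta_0$. Then $W_s\le\max\{\sigma^{s-b},\omega\}W_u$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $m$ be the number of completing parts and $x_0=\frac{n-s}{mn}$, so $\frac sn=1-mx_0$. By Lemma~\ref{lem:family}(c), $x_0,\frac un\in[\frac an,\frac bn]\subseteq(\frac1{k+1},\frac1k)$ and $|u-x_0n|\le1$. By \eqref{eq:KL} and (D3),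
\begin{equation}\label{eq:rate}
D(\tfrac sn\|p)-D(x_0\|p)\ge2k\delta_0^2\quad\Longrightarrow\quad W_s\le\omega W_u .
\end{equation}

(i) Here $m=k$. Let $p'=\frac12(p+\frac1{k+1})$, so $p-p'\ge\delta_0/2$. If $x_0<p'$, then $a\le u\le p'n+1\le(n+1)p$, so $W_u\ge W_a$ by (W1), and (W2) gives $W_s\le\rho^{a-s}W_u$. Let $x_0\ge p'$ and $y=\frac sn=1-kx_0$. By (D1) with $j=k+1$, $D(y\|\frac1{k+1})\ge D(x_0\|\frac1{k+1})$. Also $x_0-y=(k+1)x_0-1\ge(k+1)p'-1=\frac{k+1}2(p-\frac1{k+1})\ge\frac{k+1}2\delta_0$. Integrating (D2) over $q\in[\frac1{k+1},p]$,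
\[
D(y\|p)-D(x_0\|p)\ge4\big(p-\tfrac1{k+1}\big)(x_0-y)\ge2(k+1)\delta_0^2,
\]
and \eqref{eq:rate} applies.

(ii) Here $m\le k-1$. Let $p''=\frac12(p+\frac1k)$, so $p''-p\ge\delta_0/2$. If $x_0>p''$, then $b\ge u\ge p''n-1\ge pn+1\ge(n+1)p$, so $W_u\ge W_b$ by (W1), and (W3) gives $W_s\le\sigma^{s-b}W_u$. Let $x_0\le p''$ and $y=1-(k-1)x_0$. Since $m\le k-1$ and $x_0<\frac1k$, we have $\frac sn\ge y>\frac1k>p$, so $D(\frac sn\|p)\ge D(y\|p)$ by (D3). By (D1) with $j=k$, $D(y\|\frac1k)\ge D(x_0\|\frac1k)$. Also $y-x_0=1-kx_0\ge1-kp''=\frac k2(\frac1k-p)\ge\frac k2\delta_0$. Integrating (D2) over $q\in[p,\frac1k]$,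
\[
D(y\|p)-D(x_0\|p)=D(y\|\tfrac1k)-D(x_0\|\tfrac1k)+\int_p^{1/k}\frac{y-x_0}{q(1-q)}\,dq\ \ge\ 4\big(\tfrac1k-p\big)(y-x_0)\ge2k\delta_0^2,
\]
and \eqref{eq:rate} applies.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

We use Lemmas~\ref{lem:a} and~\ref{lem:b} for the $t_0$ layers next to each edge of the window and the union bound for all other layers in $T$, where $t_0$ is a constant so large that the geometric tails are negligible.

\emph{Constants.} We may assume that $I=[\frac1{k+1}+\delta_0,\frac1k-\delta_0]$ is nonempty. Let $\rho_*,\sigma_*<1$ be the maxima of $\rho,\sigma$ on $I$, and let $\kappa=\max\{\rho_*,\frac{1+\sigma_*}2\}<1$. Choose $\varepsilon>0$ with $(1+\varepsilon)\sigma_*\le\frac{1+\sigma_*}2$, and then $t_0\ge1$ with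
\[
\frac{k\rho_*^{t_0+1}}{1-\rho_*}+\frac{k\sigma_*^{t_0+1}}{1-\sigma_*}\le\frac{1-\kappa}4 .
\]
Let $\ell$ be so large that Lemma~\ref{lem:b} holds for $\varepsilon$ and all $t\le t_0$, that $n\ge4/\delta_0$, that $kn\omega\le\frac{1-\kappa}4$ with $\omega$ as in Lemma~\ref{lem:far}, that $\ell\ge t_0$, and that $(n+1)\delta_0\ge kt_0$. These conditions depend only on $k$ and $\delta_0$. From $\ell\ge t_0$ we get $t_0\le a-1$ and $b+t_0\le2a-1$, since $2a-1-b=\ell(k-1)+1$; thus $[a-t_0,a-1]$ and $[b+1,b+t_0]$ lie in $T$. Since $\frac{n+1}{k+1}=a$ and $\frac{n+1}k=b+\frac2k\le b+1$, the last condition gives, for all $p\in I$,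
\begin{equation}\label{eq:sep}
a+kt_0-1\ <\ a+(n+1)\delta_0\ \le\ (n+1)p\ \le\ b+1-(n+1)\delta_0\ <\ b+1-(k-1)t_0 .
\end{equation}
So for $t\le t_0$ the sizes in Lemma~\ref{lem:a} lie in $[a-t_0,b]$ and below $(n+1)p$, while the sizes in Lemma~\ref{lem:b} lie in $[a,b+t_0]$ and above $(n+1)p$.

\emph{The combination.} Add the following inequalities.
\begin{enumerate}
\item[(A)] Lemma~\ref{lem:a} for $1\le t\le t_0$, with multiplier $c_t=W_{a-t}-W_{a-t-1}$ for $t<t_0$ and $c_{t_0}=W_{a-t_0}$.
\item[(B)] Lemma~\ref{lem:b} for $1\le t\le t_0$, with multiplier $d_t=W_{b+t}-W_{b+t+1}$ for $t<t_0$ and $d_{t_0}=W_{b+t_0}$.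
\item[(C)] The union bound \eqref{eq:U} for $s$ and its completing parts, with multiplier $W_s$, for every $s\in T$ with $s<a-t_0$ or $b+t_0<s<n$.
\item[(D)] $f_n\ge1$, with multiplier $W_n$.
\end{enumerate}
The multipliers are nonnegative by (W2) and (W3). Those in (A) and (B) telescope:
\[
\sum_{t=j}^{t_0}c_t=W_{a-j},\qquad\sum_{t=j}^{t_0}d_t=W_{b+j}\qquad(1\le j\le t_0).
\]
Let $\sum_s\lambda_sf_s\ge\Lambda$ be the sum. We verify \eqref{eq:cert} with $c=\frac{1-\kappa}2$.

\emph{The right side.} We have $\sum_ttc_t=\sum_{j=1}^{t_0}\sum_{t\ge j}c_t=\sum_{j=1}^{t_0}W_{a-j}$ and in the same way $\sum_ttd_t=\sum_{j=1}^{t_0}W_{b+j}$. Together with (C) and (D), $\Lambda=\sum_{s\in T}W_s$.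

\emph{Sizes in $T$.} All completing parts lie in $[a,b]$. The size $a-j$, $1\le j\le t_0$, occurs only in (A), for $t\ge j$, so $\lambda_{a-j}=W_{a-j}$. The size $b+j$, $1\le j\le t_0$, occurs only in (B), for $t\ge j$, so $\lambda_{b+j}=W_{b+j}$. Every other $s\in T$ occurs once, in (C) or (D), with $\lambda_s=W_s$.

\emph{Sizes in $S$.} Sizes in $S\setminus[a,b]$ do not occur, so $\lambda_s=0$. Let $u\in[a,b]$. The load from (A) is at most $\sum_tc_t=W_{a-1}$, and by \eqref{eq:sep} it is present only if $u\le(n+1)p$; then $W_{a-1}\le\rho W_a\le\rho W_u$ by (W2) and (W1). The load from (B) is at most $(1+\varepsilon)\sum_td_t=(1+\varepsilon)W_{b+1}$, and it is present only if $u>(n+1)p$; then $(1+\varepsilon)W_{b+1}\le(1+\varepsilon)\sigma W_b\le(1+\varepsilon)\sigma W_u$ by (W3) and (W1). Only one of the two occurs, so (A) and (B) together give at most $\kappa W_u$. In (C), each $s$ that has $u$ as a completing part gives at most $kW_s$. There are fewer than $n$ such $s$, so by Lemma~\ref{lem:far}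 the load from (C) is at most
\[
\Big[k\sum_{j>t_0}\rho^j+k\sum_{j>t_0}\sigma^j+kn\omega\Big]W_u\le\frac{1-\kappa}2\,W_u .
\]
Hence $\lambda_u\le\frac{1+\kappa}2W_u=(1-c)W_u$.

Thus \eqref{eq:cert} holds, and \eqref{eq:certuse} is the inequality of the theorem. Since $\widetilde{\mathcal F}$ is partition-free, $m(n,p)=w_p(\widetilde{\mathcal F})$. If $w_p(\mathcal F)=w_p(\widetilde{\mathcal F})$, then $w_p(\widetilde{\mathcal F}\setminus\mathcal F)=0$; every set has positive measure, so $\widetilde{\mathcal F}\subseteq\mathcal F$, and equal measures give $\mathcal F=\widetilde{\mathcal F}$. Finally,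
\[
w_p(\mathcal F\setminus\widetilde{\mathcal F})=w_p(\widetilde{\mathcal F}\setminus\mathcal F)-\big(w_p(\widetilde{\mathcal F})-w_p(\mathcal F)\big)\le w_p(\widetilde{\mathcal F}\setminus\mathcal F),
\]
so $w_p(\mathcal F\triangle\widetilde{\mathcal F})\le2w_p(\widetilde{\mathcal F}\setminus\mathcal F)\le\frac2c\big(w_p(\widetilde{\mathcal F})-w_p(\mathcal F)\big)$. \qed

\section{The case $k=2$ up to $p=\frac12$}\label{sec:half}

We prove Theorem~\ref{thm:half}. Here $n=3a-1=2b+1$ and $T=[1,a-1]\cup[b+1,2a-1]\cup\{n\}$. For $p=\frac12$, Lemma~\ref{lem:family}(b) gives $w_{1/2}(\widetilde{\mathcal F})=\frac12=m(n,\frac12)$. Uniqueness fails there, since $\{F:1\notin F\}$ also has measure $\frac12$.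

Let $p\in[\frac13+\delta_0,\frac12)$ and $\theta=\frac p{1-p}<1$. The proof in Section~\ref{sec:main} is not uniform as $p\to\frac12$, because $\sigma=\theta\to1$ and the slack at the upper edge disappears. For $k=2$, however, the layers above $b$ are the complements of the layers up to $b$, and they can be eliminated exactly by $f_s+f_{n-s}\ge1$. This leaves a problem on the sizes $0,\dots,b$ with the reduced weights
\[
\widetilde W_s=W_s-W_{n-s}=W_s(1-\theta^{n-2s})>0\qquad(0\le s\le b).
\]

\emph{Reduction.} By \eqref{eq:U}, $f_s+f_{n-s}\ge1$ for $1\le s\le b$, and for $s=0$ because $f_n=1$. So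
\[
\sum_sf_sW_s=\sum_{s=0}^b\big[f_s\widetilde W_s+(f_s+f_{n-s})W_{n-s}\big]\ge\sum_{s=0}^bf_s\widetilde W_s+\sum_{s=0}^bW_{n-s}.
\]
The sizes in $[b+1,n]$ outside $T$ form $[2a,n-1]=\{n-s:1\le s\le a-1\}$, so $\sum_{s\in T}W_s=\sum_{s=0}^bW_{n-s}+\sum_{s=1}^{a-1}\widetilde W_s$. Therefore
\begin{equation}\label{eq:red}
w_p(\widetilde{\mathcal F})-w_p(\mathcal F)\ \ge\ \sum_{s=0}^bf_s\widetilde W_s-\sum_{s=1}^{a-1}\widetilde W_s .
\end{equation}
The reduced weights tend to $0$ as $p\to\frac12$, but their ratios stay under control. The quantity $\frac{1-\theta^m}m$ is $1-\theta$ times the mean of $1,\theta,\dots,\theta^{m-1}$, hence nonincreasing in $m\ge1$, and so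
\begin{equation}\label{eq:ratio}
\frac{\widetilde W_s}{\widetilde W_u}\le\frac{W_s}{W_u}\cdot\frac{n-2s}{n-2u}\qquad(0\le s\le u\le b).
\end{equation}

\emph{Constants.} Let $\rho_*<1$ be the supremum of $\rho=\frac{1-p}{2p}$ over the range of $p$, and choose $t_0\ge1$ with $\frac{14\rho_*^{t_0+1}}{1-\rho_*}\le\frac{1-\rho_*}4$. Let $\ell$ be so large, in terms of $\delta_0$, that $\ell\ge2t_0$, $n\ge\max\{84,4/\delta_0\}$, $(n+1)\delta_0\ge2t_0$, and
\[
\rho_*\,\frac{a+1}{a+1-4t_0}\le\rho_*+\frac{1-\rho_*}8,\qquad 2n^2\omega\le\frac{1-\rho_*}8,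
\]
with $\omega$ as in Lemma~\ref{lem:far}. Then $t_0\le a-1$, and $a+2t_0-1\le\min\{b,(n+1)p\}$ because $b-a=\ell$ and $(n+1)p\ge a+(n+1)\delta_0$. By \eqref{eq:ratio}, (W2) and $n-2a=a-1$, for $1\le s\le a$
\[
\frac{\widetilde W_{s-1}}{\widetilde W_s}\le\rho\,\frac{n-2s+2}{n-2s}\le\rho\,\frac{a+1}{a-1}\le\rho_*\frac{a+1}{a+1-4t_0}<1 .
\]

\emph{The combination.} Add Lemma~\ref{lem:a} for $1\le t\le t_0$, with multipliers $\widetilde W_{a-t}-\widetilde W_{a-t-1}\ge0$ for $t<t_0$ and $\widetilde W_{a-t_0}$ for $t=t_0$, and \eqref{eq:U} for $s$ and its two completing parts with multiplier $\widetilde W_s$, for $1\le s<a-t_0$. Only sizes in $[1,b]$ occur. The telescoping sums of Section~\ref{sec:main}, with $\widetilde W$ in place of $W$, show that the right side is $\sum_{s=1}^{a-1}\widetilde W_s$ and that the coefficient of $f_s$ is $\widetilde W_s$ for $1\le s\le a-1$. The load on $u\in[a,b]$ has three sources.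
\begin{itemize}
\item Lemma~\ref{lem:a} gives at most $\widetilde W_{a-1}$, and only if $u\le a+2t_0-1\le(n+1)p$. Then $W_{a-1}\le\rho W_u$, $n-2(a-1)=a+1$ and $n-2u\ge a+1-4t_0$, so by \eqref{eq:ratio} this load is at most $(\rho_*+\frac{1-\rho_*}8)\widetilde W_u$.
\item For $s$ in the first alternative of Lemma~\ref{lem:far}(i), $W_s\le\rho^{a-s}W_u$ and $u\le\frac n2(p+\frac13)+1\le\frac{5n}{12}+1$, so $n-2u\ge\frac n6-2\ge\frac n7$. By \eqref{eq:ratio}, $\widetilde W_s\le7\rho^{a-s}\widetilde W_u$. Each $s$ counts at most twice, so the total is at most $\frac{14\rho^{t_0+1}}{1-\rho}\widetilde W_u\le\frac{1-\rho_*}4\widetilde W_u$.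
\item For $s$ in the second alternative, \eqref{eq:ratio} and $n-2u\ge1$ give $\widetilde W_s\le n\omega\widetilde W_u$. The total is at most $2n^2\omega\widetilde W_u\le\frac{1-\rho_*}8\widetilde W_u$.
\end{itemize}
So the load on $u$ is at most $\frac{1+\rho_*}2\widetilde W_u$. Subtracting the combined inequality in \eqref{eq:red} and dropping $f_0\widetilde W_0\ge0$,
\[
w_p(\widetilde{\mathcal F})-w_p(\mathcal F)\ \ge\ \frac{1-\rho_*}2\sum_{u=a}^bf_u\widetilde W_u\ \ge\ 0 .
\]
Hence $\widetilde{\mathcal F}$ is optimal. If $w_p(\mathcal F)=w_p(\widetilde{\mathcal F})$, then $f_u=0$ for all $u\in[a,b]$, that is, $\mathcal F\supseteq\mathcal F_2(n)$. By \eqref{eq:maximal}, $\mathcal F\subseteq\widetilde{\mathcal F}$, and equal measures give $\mathcal F=\widetilde{\mathcal F}$. \qed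

\section{The threshold near the endpoints}\label{sec:ends}

We prove Proposition~\ref{prop:ends}. When $\delta\sqrt n$ is small, an edge of the window lies within a small fraction of a standard deviation of the mean $np$, so $\widetilde{\mathcal F}$ misses almost half of the measure, while $\{F:1\notin F\}$ misses only $p$. Since $m(n,p)\ge1-p$, it suffices to show $1-w_p(\widetilde{\mathcal F})>p$.

Let $B\sim\operatorname{Bin}(n,p)$, so $1-w_p(\widetilde{\mathcal F})=\Pr(B\in T)$, and let $d=\sqrt{np(1-p)}$ be its standard deviation. We use two standard facts. The Berry--Esseen theorem gives an absolute constant $C_0$ with $|\Pr(B\le np+xd)-\Phi(x)|\le C_0/d$ for all real $x$, where $\Phi$ is the standard normal distribution function. Hoeffding's inequality gives $\Pr(B\ge n(p+\xi))\le e^{-2n\xi^2}$ for $\xi>0$. The normal density is at most $1/\sqrt{2\pi}<0.4$, so $1-\Phi(0.1)=\Phi(-0.1)>0.46$.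

As $p>\frac1{k+1}$ and $1-p\ge\frac12$, we have $1/d\le\sqrt{2(k+1)/n}$. Choose $c_k>0$ with $2k\sqrt{2(k+1)c_k}\le\frac1{20}$; in particular $\sqrt{c_k}<\frac1{15}$. Choose $L_k$ such that for $\ell\ge L_k$
\[
\sqrt{\tfrac{2(k+1)}n}\le\tfrac1{20},\qquad C_0\sqrt{\tfrac{2(k+1)}n}\le0.01,\qquad\big(\tfrac k{k+1}\big)^n\le0.01,\qquad e^{-2n(\frac2{k+1}-\frac1k)^2}\le0.01;
\]
here $\frac2{k+1}>\frac1k$ since $k\ge2$. Let $L_k\le\ell\le c_k\delta^{-2}$. From $n\le\ell(k^2+3k+1)\le4k^2\ell$ we get $\delta\sqrt n\le2k\sqrt{c_k}$, and $\delta\le\sqrt{c_k}$. Hence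
\begin{equation}\label{eq:std}
\frac{1+n\delta}d\le\sqrt{2(k+1)}\,\big(n^{-1/2}+2k\sqrt{c_k}\big)\le\frac1{10}.
\end{equation}

\emph{Lower endpoint, $\delta=p-\frac1{k+1}$.} Since $[1,a-1]\subseteq T$, $\Pr(B\in T)\ge\Pr(B\le a-1)-(1-p)^n$. Now $a-1-np=\frac1{k+1}-1-n\delta\ge-(1+n\delta)$, so by \eqref{eq:std} $\Pr(B\le a-1)\ge\Phi(-0.1)-0.01>0.45$. Also $(1-p)^n\le(\frac k{k+1})^n\le0.01$. Thus $\Pr(B\in T)>0.44$, while $p\le\frac13+\sqrt{c_k}<0.4$.

\emph{Upper endpoint, $k\ge3$, $\delta=\frac1k-p$.} Since $[b+1,2a-1]\subseteq T$, $\Pr(B\in T)\ge1-\Pr(B\le b)-\Pr(B\ge2a)$. Now $b-np=-\frac1k+n\delta\le1+n\delta$, so by \eqref{eq:std} $1-\Pr(B\le b)\ge1-\Phi(0.1)-0.01>0.45$. Since $\frac{2a}n>\frac2{k+1}>\frac1k>p$, Hoeffding's inequality gives $\Pr(B\ge2a)\le0.01$. Thus $\Pr(B\in T)>0.44>\frac13>p$; this last comparison is where $k\ge3$ is used.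

In both cases $\widetilde{\mathcal F}$ is not optimal. If $c_k\delta^{-2}\ge L_k+1$, this applies to $\ell=\lfloor c_k\delta^{-2}\rfloor$, so every valid threshold satisfies $\ell(p)\ge\lfloor c_k\delta^{-2}\rfloor$. \qed

\begin{thebibliography}{1}
\bibitem{pf} \emph{Partition-free families of sets}, \texttt{http://www.renyi.hu/\textasciitilde pfrankl/2017-5.pdf}.
\end{thebibliography}
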